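# Treewidth of supercritical random geometric graphs: $\mathrm{tw}(G(n,r))=(\beta(r)+o(1))\sqrt n$

## 1. Graphs, decompositions, passage times and perimeters

Throughout, $N=\sqrt n$ and $\rho=r/2$. The closed disc of radius $\rho$ about $x$ is $B(x,\rho)$. For a planar set, $|\cdot|$ is area; for a finite set, it is cardinality.

### 1.1 Random geometric graphs

**Definition (random geometric graph).** Take $n$ points $X_1,\dots,X_n$, i.i.d. uniform in the square $[0,\sqrt n]^2$, and join $X_i$ and $X_j$ when their Euclidean distance is at most $r$. The result is $G(n,r)$. Here $r=r(n)$ may depend on $n$, and we always assume $r\le\sqrt{2n}$.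

The square has area $n$, so there is one point per unit area on average. For example, if three of the points are $(0,0),(1,0),(2,0)$ and $r=1$, they induce a path on three vertices; if $r=2$, they induce a triangle. If $r=\sqrt{2n}$, the diagonal of the square, then $G(n,r)$ is complete.

**Definition (a.a.s.).** An event depending on $n$ holds asymptotically almost surely (a.a.s.) if its probability tends to $1$ as $n\to\infty$.

For example, the number of points $X_i$ in the left half of the square is a.a.s. between $0.49n$ and $0.51n$, by Chebyshev's inequality.

Let $\Pi$ be a Poisson point process of intensity $1$ on $\mathbb R^2$: the number of points in a set of area $\mu$ is Poisson with mean $\mu$, and the numbers in disjoint sets are independent.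

**Definition (critical radius).** The number $r_c$ is the threshold radius for the giant component of $G(n,r)$; equivalently, it is the critical radius of continuum percolation. In the graph on $\Pi$ with points joined at distance at most $r$, an infinite component exists with positive probability when $r>r_c$ and almost surely does not when $r<r_c$.

For example, $r_c\ge 1/\sqrt\pi$. The expected number of paths with $k$ edges that start at a point of $\Pi$ in a given unit square is at most $(\pi r^2)^k$. If $\pi r^2<1$ this tends to $0$ as $k\to\infty$, so almost surely no point in the square starts arbitrarily long paths, and no component is infinite.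

### 1.2 Treewidth and pathwidth

**Definition (tree decomposition).** A tree decomposition of a finite graph $G$ is a finite tree $\mathcal T$ with a vertex set $B_t\subset V(G)$ (a bag) for each node $t$, such that every vertex is in some bag, the two ends of every edge are together in some bag, and for every vertex $v$ the nodes whose bags contain $v$ form a subtree. Its width is $\max_t|B_t|-1$. The treewidth $\mathrm{tw}(G)$ is the least width of a tree decomposition. The pathwidth $\mathrm{pw}(G)$ is the same minimum over trees $\mathcal T$ that are paths.

So $\mathrm{tw}\le\mathrm{pw}$. Both parameters are monotone under taking subgraphs, since one can intersect all bags with the smaller vertex set. A path $v_1v_2\cdots v_k$ with $k\ge 2$ has the bags $\{v_i,v_{i+1}\}$, hence pathwidth $1$.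

A second example contains an argument that we need later. We claim $\mathrm{tw}(K_n)=n-1$. One bag gives the upper bound. Suppose no bag of a tree decomposition is all of $V$. For each node $t$ choose a vertex $v_t\notin B_t$. The bags containing $v_t$ form a subtree that avoids $t$, so they lie in one component of $\mathcal T-t$; let $t$ point to its neighbor in that component. There are more nodes than edges, so some edge $tt'$ is used by both of its ends: $t$ points to $t'$ and $t'$ points to $t$. Then $v_t$ occurs only in bags on the $t'$-side of the edge $tt'$, and $v_{t'}$ only on the $t$-side. So $v_t\neq v_{t'}$ and no bag contains both, although they are adjacent. This is a contradiction.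

### 1.3 Passage times through discs

**Definition (passage time).** A curve is a polygonal curve. For a compact set $\gamma\subset\mathbb R^2$ let
$$h(\gamma)=\#\{x\in\Pi: B(x,\rho)\cap\gamma\neq\emptyset\},$$
and for $x,y\in\mathbb R^2$ let $T(x,y)=T_r(x,y)=\min\{h(\gamma):\gamma\text{ a curve from }x\text{ to }y\}$.

We pay $1$ for each disc that is hit, no matter how long the curve stays in it. For example, suppose only one point $z$ of $\Pi$ lies within distance $10r$ of the segment $[x,y]$, that $B(z,\rho)$ meets the middle of $[x,y]$, and that $B(z,\rho)$ contains neither $x$ nor $y$. Then $h([x,y])=1$, but a curve can walk around the disc, so $T(x,y)=0$. If instead $x\in B(z,\rho)$, every curve from $x$ pays for $z$, and $T(x,y)=1$.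

The segment $[x,y]$ hits the discs whose centers lie in its $\rho$-neighborhood, a set of area $2\rho|x-y|+\pi\rho^2$. So
$$T(x,y)\le h([x,y]),\qquad h([x,y])\ \text{is Poisson with mean}\ r|x-y|+\tfrac{\pi r^2}{4}.\tag{1}$$

### 1.4 Sets of finite perimeter

**Definition (perimeter).** Let $U\subset\mathbb R^2$ be open and $E\subset U$ measurable with indicator $u=1_E$. The perimeter is $P(E;U)=|Du|(U)=\sup\{\int_E\operatorname{div}\phi:\phi\in C^1_c(U;\mathbb R^2),|\phi|\le1\}$. If it is finite, the distributional derivative $Du$ is a vector measure on $U$ with total variation $|Du|$.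

For a set with piecewise smooth boundary, $P(E;U)$ is the length of $\partial E$ inside $U$; boundary on $\partial U$ is free. In $U=(0,1)^2$ the set $\{x<\frac12\}$ has perimeter $1$. A quarter disc of radius $R\le1$ at a corner has area $\pi R^2/4$ and perimeter $\pi R/2$, so area $A$ costs perimeter $\sqrt{\pi A}$.

**Definition (reduced boundary).** If $P(E;U)<\infty$, the reduced boundary $\partial^*E$ consists of the points $x$ in the support of $|Du|$ at which $v=\lim_{t\to0}Du(B(x,t))/|Du|(B(x,t))$ exists and is a unit vector; $v$ is the inner normal.

For a square with closure in $U$, $\partial^*E$ is the boundary without the four corners: at a corner the limit exists but has length less than $1$.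

**Definition (upper density).** The upper $1$-dimensional density of a positive measure $\nu$ at $x$ is $\limsup_{t\to0}\nu(B(x,t))/(2t)$.

If $\nu$ is $b$ times length on a segment, the density is $b$ at interior points of the segment and $b/2$ at its ends.

**Definition (weak convergence).** Finite measures on $[0,1]^2$ converge weakly, $\nu_m\rightharpoonup\nu$, if $\int f\,d\nu_m\to\int f\,d\nu$ for all continuous $f$. Then $\limsup\nu_m(K)\le\nu(K)$ for compact $K$.

For example, mass $\frac1m$ at each of the points $(\frac im,0)$, $1\le i\le m$, converges weakly to length on $[0,1]\times\{0\}$.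

## 2. Convergence of $\mathrm{tw}(G(n,r))/\sqrt n$

The following is given, and we may use it: if $r=r(n)\le\sqrt{2n}$ and $\liminf r>r_c$, then a.a.s. $\mathrm{tw}(G(n,r))=\Theta(r\sqrt n)$. So for fixed $r>r_c$ the treewidth has order $\sqrt n$. Does it settle down to a definite multiple of $\sqrt n$? The paper "On the treewidth of random geometric graphs and percolated grids" is the source of this conjecture:

**Conjecture.** Suppose that $r>r_c$ is fixed. Then there exists $c=c(r)$ such that $\mathrm{tw}(G(n,r))=(c+o(1))\sqrt n$ a.a.s.

The conjecture is true, and the constant is a passage-time constant.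

**Theorem 1.** For each fixed $r>0$ the limit $\beta(r)=\lim_{L\to\infty}\frac1L\mathbb E\,T_r(0,Le_1)\in[0,r]$ exists, and $\mathrm{tw}(G(n,r))/\sqrt n\to\beta(r)$ in probability. If $r>r_c$, then $\beta(r)>0$. So the conjecture holds with $c(r)=\beta(r)$.

**Theorem 2.**

(a) Theorem 1 also holds for pathwidth, with the same constant.

(b) $\beta(r)/r$ is nondecreasing and tends to $1$ as $r\to\infty$; $\beta$ is locally Lipschitz on $(r_c,\infty)$.

(c) If $\liminf r>r_c$ and $r=o(\sqrt n)$, then a.a.s. $\mathrm{tw}(G(n,r))=(1+o(1))\beta(r)\sqrt n$, and the same for pathwidth. In particular, if $r\to\infty$ and $r=o(\sqrt n)$, then a.a.s. $\mathrm{tw}(G(n,r))=(1+o(1))\,r\sqrt n$.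

The condition $r=o(\sqrt n)$ in (c) cannot be dropped. For $r=\sqrt{2n}$ the graph is complete and $\mathrm{tw}=n-1$ by Section 1.2, while $\beta(r)\sqrt n\sim r\sqrt n=\sqrt2\,n$ by (b).

Why passage times? By the triangle inequality, $|x-y|\le r$ exactly when $B(x,\rho)$ and $B(y,\rho)$ intersect. So if a curve separates the plane and we delete the vertices whose discs it hits, no edge joins the two sides. A vertex cut is a curve together with the discs it hits, and a cheap curve costs about $\beta$ times its length.

## 3. Planar facts, the Poisson model and the time constant

### 3.1 Three planar facts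

**(F1)** $|x-y|\le r$ if and only if $B(x,\rho)\cap B(y,\rho)\ne\emptyset$. In one direction the midpoint is a common point; the other is the triangle inequality.

**(F2)** Draw a path of a geometric graph as a polygonal curve, edges as segments. Every point of an edge is within $\rho$ of one of its ends, since the edge has length at most $2\rho$. So if the drawings of two paths meet at a point $z$, each path has a vertex within $\rho$ of $z$, and these vertices are at distance at most $r$. The paths therefore *touch*: they share a vertex or are joined by an edge.

**(F3)** Let $p=(p_1,p_2)$ and $q=(q_1,q_2)$ be continuous maps $[0,1]\to\mathbb R^2$ with $p_1(0)\le q_1(t)\le p_1(1)$ for all $t$ and $q_2(0)\le p_2(s)\le q_2(1)$ for all $s$. Then $p$ and $q$ intersect. Indeed, put $F(s,t)=p(s)-q(t)$. Then $F_1\le0$ on $\{s=0\}$, $F_1\ge0$ on $\{s=1\}$, $F_2\ge0$ on $\{t=0\}$ and $F_2\le0$ on $\{t=1\}$, so $F$ has a zero by the Poincaré–Miranda theorem.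

### 3.2 Replacing $n$ points by a Poisson number

Independence in disjoint regions is convenient, so we change the model. Let $G_\Pi$ be the geometric graph on $V=\Pi\cap[0,N]^2$, let $M=|V|$, and let $G_m$ be the graph on $m$ i.i.d. uniform points of $[0,N]^2$. Given $M=m$, the graph $G_\Pi$ has the law of $G_m$. Adding points one at a time makes $G_m$ an induced subgraph of $G_{m+1}$, so $P(\mathrm{tw}(G_m)\le x)$ is nonincreasing in $m$. Hence
$$P(\mathrm{tw}(G_\Pi)\le x)\ge\sum_{m\le n}P(M=m)P(\mathrm{tw}(G_m)\le x)\ge P(M\le n)\,P(\mathrm{tw}(G_n)\le x).$$
Since $M$ is Poisson with mean $n$, $P(M\le n)\to\frac12$, and so $P(\mathrm{tw}(G_n)\le x)\le(2+o(1))P(\mathrm{tw}(G_\Pi)\le x)$. In the same way, with $P(M\ge n)\to\frac12$, we get $P(\mathrm{tw}(G_n)\ge x)\le(2+o(1))P(\mathrm{tw}(G_\Pi)\ge x)$. The same holds for pathwidth. So an event "$\mathrm{tw}\le x$" or "$\mathrm{tw}\ge x$" that has vanishing probability for $G_\Pi$ has vanishing probability for $G(n,r)$. It suffices to prove all statements for $G=G_\Pi$, as $N\to\infty$.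

We use two tail bounds. For every $a>1$ there is $c_a>0$ with $P(\mathrm{Poi}(\mu)\ge a\mu')\le e^{-c_a\mu'}$ whenever $\mu\le\mu'$. For $\varepsilon\in(0,1)$, $P(\mathrm{Poi}(\mu)<(1-\varepsilon)\mu)\le e^{-\varepsilon^2\mu/2}$. Both are called Chernoff's bound below.

### 3.3 The constant $\beta$

**Measurability.** A given curve $\gamma$ has only finitely many discs within distance $1$, and those it does not hit are at positive distance from it. So a small enough perturbation of the intermediate vertices of $\gamma$ hits no disc that $\gamma$ does not hit. The minimum defining $T$ is attained, being over nonnegative integers, and it may be taken over the countably many curves from $x$ to $y$ with rational intermediate vertices. So $T$ is measurable, and the first minimizer in a fixed enumeration is a measurable choice. The same applies to curves restricted to a closed box with the endpoints in its interior.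

**Existence of $\beta$.** Concatenation gives $T(x,z)\le T(x,y)+T(y,z)$. The law of $T(x,y)$ depends only on $|x-y|$, since $\Pi$ is invariant under isometries. Hence $f(L)=\mathbb E\,T(0,Le_1)$ satisfies $f(L+L')\le f(L)+f(L')$, and $f(L)\le rL+\pi r^2/4$ by (1). For fixed $\ell>0$ write $L=q\ell+s$ with $q$ an integer and $0\le s<\ell$; then $f(L)\le qf(\ell)+\sup_{[0,\ell]}f$, so $\limsup_L f(L)/L\le f(\ell)/\ell$. Hence $f(L)/L$ converges to $\beta=\inf_{L}f(L)/L$, and $0\le\beta\le r$.

**Law of large numbers.** Let $u$ be a unit vector. The family $T(iu,ju)$, $0\le i<j$ integers, is nonnegative, integrable, subadditive, and stationary under the translation by $u$, for which $\Pi$ is ergodic. Kingman's subadditive ergodic theorem gives $T(0,ku)/k\to\beta$ in $L^1$ as the integer $k\to\infty$. For real $L$, $T(0,Lu)$ and $T(0,\lfloor L\rfloor u)$ differ by at most $h$ of a segment of length at most $1$, whose mean is bounded. So $T(0,Lu)/L\to\beta$ in $L^1$ as $L\to\infty$. By invariance, for fixed $r$ and fixed $p\neq q$ in $\mathbb R^2$,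
$$\frac{T(Np,Nq)}N\to\beta\,|p-q|\quad\text{in probability.}\tag{2}$$

## 4. The straight sweep, and why it is not optimal

### 4.1 Path decompositions from chains

To build a path decomposition we let vertices enter one after another and keep only those that still have a neighbor outside. For $P\subset V$ let $\partial P$ be the set of vertices of $P$ that have a neighbor in $V\setminus P$.

**Lemma 3.** If $\emptyset=P_0\subset P_1\subset\dots\subset P_q=V$, then $\mathrm{pw}(G)\le\max_t\big(|P_t\setminus P_{t-1}|+|\partial P_{t-1}|\big)$.

**Proof.** Let $B_t=(P_t\setminus P_{t-1})\cup\partial P_{t-1}$ for $1\le t\le q$. Suppose $v$ enters at time $t$, that is, $v\in P_t\setminus P_{t-1}$. Then $v\in B_t$, $v$ is in no earlier bag, and for $s\ge t$ we have $v\in B_{s+1}$ exactly when $v\in\partial P_s$. If $v\in\partial P_s$ and $t\le s'\le s$, the neighbor of $v$ outside $P_s$ is outside $P_{s'}$, so $v\in\partial P_{s'}$. Hence the bags containing $v$ form an interval starting at $B_t$. Let $uv$ be an edge with $u,v$ entering at times $t\le t'$. If $t=t'$, both are in $B_{t'}$. If $t<t'$, then $u\in P_{t'-1}$ has the neighbor $v\notin P_{t'-1}$, so $u\in\partial P_{t'-1}\subset B_{t'}$,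 and $v\in B_{t'}$. So this is a path decomposition, and its width is less than its largest bag size. $\square$

### 4.2 Sweeping by vertical lines

**Lemma 4.** Let $r=r(N)$ satisfy $\inf r>0$ and $r/N\to0$. For every $\varepsilon\in(0,1)$, a.a.s. $\mathrm{pw}(G_\Pi)\le(1+2\varepsilon)rN+1$.

**Proof.** Add the vertices in order of abscissa (abscissas are a.s. distinct). If $P$ consists of all vertices with abscissa at most $x$ and $v\in\partial P$ has the neighbor $w\notin P$, then $x(v)\ge x(w)-r>x-r$. So $\partial P$ lies in the slab $x-r<x(v)\le x$. The $O(N/(\varepsilon r))$ intervals $[k\varepsilon r,k\varepsilon r+(1+\varepsilon)r]$ that meet $[0,N]$, with $k\in\mathbb Z$, have the property that each interval of length $r$ meeting $[0,N]$ is contained in one interval of this form. The corresponding vertical slabs of $[0,N]^2$ have Poisson numbers of points with means at most $(1+\varepsilon)rN$. By Chernoff and a union bound, a.a.s. all have at most $(1+2\varepsilon)rN$ points. Apply Lemma 3. $\square$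

### 4.3 Straight lines cost too much

A straight line pays $r$ per unit length. For fixed $r$ there is always something cheaper: $\beta(r)\le r-\frac{\pi r}{1024}e^{-16r^2}<r$.

To check this, cut the axis into blocks $[4ri,4r(i+1)]\times[-2r,2r]$, $0\le i<k$. Let $A_i$ be the event that the block contains exactly one point $z$ of $\Pi$, and that $z$ is within $r/16$ of $(4ri+2r,\frac38r)$. Then $P(A_i)=\frac{\pi r^2}{256}e^{-16r^2}$. On $A_i$ the height of $z$ is at most $\frac7{16}r$, so the axis hits $B(z,r/2)$. Replace the part of the axis from $(4ri+r,0)$ to $(4ri+3r,0)$ by the two segments through $(4ri+2r,-r)$. Points of this detour are at distance at least $r$ from the boundary of the block, so discs centered outside the block miss it. The distance from $(4ri+2r,\frac38r)$ to the two lines carrying the detour is $\frac{11}{8\sqrt2}r>0.97r$, so the detour also misses $B(z,r/2)$. The unchanged part of the axis and the other detours have horizontal distance at least $\frac{15}{16}r$ from $z$ and miss it too. So each $A_i$ saves one disc, the modified curve hits no disc that the axis did not hit, and by (1) $\mathbb E\,T(0,4rke_1)\le 4r^2k+\frac{\pi r^2}4-k\,P(A_0)$.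 Divide by $4rk$ and let $k\to\infty$.

So Lemma 4 does not give Theorem 1. One wants to sweep by cheap curves instead. The obstruction is that cheap curves cannot be moved continuously: what is cheap depends on the configuration, and between two cheap curves there is no cheap interpolation in sight. The way out is a staircase. To pass from a cheap vertical curve to the next one, at distance $N/J$, let the cut follow the right curve up to height $y$, step left at height $y$, and follow the left curve above $y$. The two vertical pieces together have length about $N$, and the step costs only $O(rN/J)$.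

## 5. Upper bound by a staircase sweep

**Proposition 5.** For fixed $r>0$ and every $\varepsilon_0>0$, a.a.s. $\mathrm{tw}(G_\Pi)\le\mathrm{pw}(G_\Pi)\le(\beta+\varepsilon_0)N$.

**Step 1: cheap curves in thin tubes.** We want nearly optimal vertical curves that stay in a strip of bounded width, and whose cost is spread evenly along their height. Fix $\varepsilon>0$ and choose $\ell>0$ with $\mathbb E\,T(0,\ell e_2)\le(\beta+\varepsilon/4)\ell$. For $D>0$ let $T_D$ be the minimum of $h$ over curves from $0$ to $\ell e_2$ inside $[-D,D]\times[-D,\ell+D]$. An optimal curve is bounded, so $T_D\downarrow T(0,\ell e_2)$ as $D\to\infty$; and $T_D\le h([0,\ell e_2])$, which is integrable. By dominated convergence, $\mathbb E\,T_D\le(\beta+\varepsilon/2)\ell$ for some $D$, which we fix.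

For an abscissa $x_0$ and $i\in\mathbb Z$ let $\pi_i$ be a minimizing curve of the translated problem from $(x_0,-r+i\ell)$ to $(x_0,-r+(i+1)\ell)$, and let $X_i=h(\pi_i)$. The $X_i$ are identically distributed with mean at most $(\beta+\varepsilon/2)\ell$. They have finite variance, being dominated by a Poisson variable. They have finite-range dependence, since $X_i$ depends only on the points of $\Pi$ within $\rho$ of the $i$-th box. So the variance of a sum of $q$ consecutive $X_i$ is $O(q)$, and by Chebyshev the sum over a deterministic block of $q$ consecutive indices is at most $(\beta+\varepsilon)\ell q$ with probability tending to $1$ as $q\to\infty$.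

Fix integers $J,I\ge1$. For $1\le j\le J-1$ let $x_j=jN/J$, and let $\gamma_j$ be the concatenation of the $\pi_i$ (with $x_0$ replaced by $x_j$), $0\le i<\lceil(N+2r)/\ell\rceil$. It lies in $|x-x_j|\le D$ and runs from height $-r$ to a height at least $N+r$. Let
$$C_j=\{v\in V:B(v,\rho)\cap\gamma_j\neq\emptyset\}.$$
The piece $\pi_i$ has heights in $[-r+i\ell-D,-r+(i+1)\ell+D]$. So a vertex of $C_j$ with height in $[aN-r,bN]$ is hit by one of at most $(b-a)N/\ell+O(1)$ pieces, with consecutive deterministic indices. Hence, for fixed $0\le a<b\le1$, a.a.s.
$$|C_j\cap\{aN-r\le y\le bN\}|\le(\beta+2\varepsilon)(b-a)N.\tag{3}$$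

**Step 2: the curves separate the graph.** We now attach to each curve a left and a right side. Let $\Gamma_j$ be $\gamma_j$ together with the vertical half-lines downward from its lower end and upward from its upper end. The half-lines have heights at most $-r$ and at least $N+r$, so they meet no disc of radius $\rho=r/2$ about a vertex in $[0,N]^2$. The closed set $\Gamma_j$ separates $\{x<x_j-D\}$ from $\{x>x_j+D\}$: given a curve $p$ from the first set to the second, apply (F3) to $p$ and to $\Gamma_j$, truncated far below and far above $p$.

Let $L_j$ be the set of vertices not in $C_j$ that lie in the component of $\mathbb R^2\setminus\Gamma_j$ containing $\{x<x_j-D\}$, and let $R_j=V\setminus(C_j\cup L_j)$. There is no edge between $L_j$ and $R_j$. By (F1), the discs of the ends of such an edge would have a connected union; it avoids $\Gamma_j$ since neither end is in $C_j$; so the ends would lie in the same component. Moreover $x\le x_j+D$ on $L_j$, $x\ge x_j-D$ on $R_j$, and $|x-x_j|\le D+\rho$ on $C_j$. Put $L_0=C_0=C_J=R_J=\emptyset$ and $R_0=L_J=V$, and $x_0=0$, $x_J=N$.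

Take $N$ so large that $N/J>2D+2r$. A vertex of $L_{j-1}\cup C_{j-1}$ has $x\le x_{j-1}+D+\rho<x_j-D-\rho$, so it is neither in $C_j$ nor in $R_j$. Thus $L_{j-1}\cup C_{j-1}\subset L_j$ for $1\le j\le J$ (trivially for $j=1$ and $j=J$).

**Step 3: the chain and its boundary.** For $1\le j\le J$ and real $y$ let
$$P_{j,y}=(L_{j-1}\cup C_{j-1})\cup\{v\in L_j\cup C_j:y(v)\le y\}.$$
For fixed $j$ these sets increase with $y$ from $L_{j-1}\cup C_{j-1}$ to $L_j\cup C_j$. So, running through $y$ and then through $j$, they form a chain from $\emptyset$ to $V$ that grows one vertex at a time (heights are a.s. distinct). Let $v\in\partial P_{j,y}$ have the neighbor $w\notin P_{j,y}$.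

Suppose first that $v\in L_{j-1}\cup C_{j-1}$. Since $w\notin L_{j-1}\cup C_{j-1}$, we have $w\in R_{j-1}$, hence $v\in C_{j-1}$. If $w$ were in $R_j$, then $x(w)-x(v)\ge N/J-2D-\rho>r$, which is impossible (for $j=J$, $R_J=\emptyset$). So $w\in L_j\cup C_j$, hence $y(w)>y$ and $y(v)>y-r$. Thus $v\in C_{j-1}\cap\{y(v)>y-r\}$.

Otherwise $v\in(L_j\cup C_j)\cap R_{j-1}$ and $y(v)\le y$. If $w\in R_j$, then $v\in C_j\cap\{y(v)\le y\}$. If $w\in L_j\cup C_j$, then $y(w)>y$, so $v$ lies in the slab with abscissa in $[x_{j-1}-D,x_j+D+\rho]\cap[0,N]$ and height in $(y-r,y]$.

For large $N$ these slabs have width at most $2N/J$, and each is contained in one of $O(JN)$ fixed slabs of height $2r$ and the same width, whose point counts have mean at most $4rN/J$. By Chernoff and a union bound, a.a.s. each contains at most $6rN/J$ points. For $y\in[\frac iIN,\frac{i+1}IN]$, $0\le i<I$, apply (3) to $C_{j-1}$ with $[a,b]=[\frac iI,1]$ and to $C_j$ with $[a,b]=[0,\frac{i+1}I]$. There are finitely many pairs $(i,j)$, so a.a.s. for all $j$ and all $y\in[0,N]$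
$$|\partial P_{j,y}|\le(\beta+2\varepsilon)\Big(1-\frac iI+\frac{i+1}I\Big)N+\frac{6rN}J=(\beta+2\varepsilon)\Big(1+\frac1I\Big)N+\frac{6rN}J.$$
The sets with $y<0$ equal $\emptyset$ or $P_{j-1,N}$. By Lemma 3, $\mathrm{pw}(G)$ is at most this bound plus $1$. Choosing $\varepsilon$ small and then $I,J$ large proves Proposition 5. $\square$

## 6. Where a direct lower bound stops

For a lower bound one would start with a balanced bag: a set $S$ such that no component of $G-S$ is too large. One would then look for a curve that splits the square evenly and hits only discs of vertices of $S$. It would have length at least about $N$, hence cost about $\beta N$ by (2).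

This stops at the passage from the cut to a single long curve. The interface between the parts of $G-S$ may consist of a great many short pieces, and (2) says nothing about short pieces: it is a statement about two fixed macroscopic points. The bound $T(x,y)\ge(\beta-\varepsilon)|x-y|$ is false for many pairs. For any fixed $\ell$, a segment of length $\ell$ hits no disc with probability $e^{-r\ell-\pi r^2/4}>0$, and the square contains order $N^2$ well-separated segments, so a.a.s. there are pairs at distance $\ell$ with $T(x,y)=0$ (for $r$ fixed). Moreover, a balance in numbers of vertices is not a balance of areas: the expected density of isolated vertices is $e^{-\pi r^2}>0$, and these may be put on any side.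

The following plan gets around this. Read the cut only at macroscopic scale: divide the square into $4^m$ boxes and record which part of $G-S$ dominates in each box. As $m\to\infty$ this gives a limiting set $E$ of finite perimeter, and $S$ itself, rescaled, gives a limiting measure $\nu$. Near a typical boundary point of $E$ the interface is a straight line. There we need only the cost of one macroscopic straight piece, and this we can get from (2), after turning it by Menger's theorem into many disjoint paths that $S$ has to block. This yields $\nu\ge b\cdot$length on $\partial^*E$, and the isoperimetric inequality in the square says that the interface has length at least $1$.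

The balance must be good enough for the last step. A quarter disc of area $\frac14$ at a corner of the unit square has perimeter $\sqrt{\pi/4}<1$, so a split with parts of area at least $\frac14$ does not suffice. With parts of area at least $\frac13$ it does, since $\sqrt{\pi/3}>1$.

## 7. Many disjoint crossings of a rectangle

From here through Section 10, $r=r(N)$ may vary, with $\inf r>0$ and $r/N\to0$. Let $b>0$ be a constant for which the following holds.

**(H)** For all fixed $p\ne q$ in $\mathbb R^2$ and $\varepsilon>0$: $P\big(T_r(Np,Nq)\ge(b-\varepsilon)|p-q|\,rN\big)\to1$.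

For fixed $r$ with $\beta(r)>0$, (2) gives (H) with $b=\beta(r)/r$.

Let $R$ be an isometric image of $[0,a]\times[0,d]$, with local coordinates $(\xi,\eta)$, and for $s>0$ let $R^s$ be the corresponding image of $[0,a]\times[-s,d+s]$. In $NR$ and $NR^s$ the local coordinates are scaled by $N$.

**Definition (crossing path).** An $R$-crossing path is a path in the geometric graph on $\Pi\cap NR^s$ from a vertex with $\eta\ge dN$ to a vertex with $\eta\le0$.

For instance, if $R=[0,1]\times[0,1]$ and $s=\frac1{10}$, it is a path with all abscissas in $[0,N]$, starting at height between $N$ and $1.1N$ and ending at height between $-0.1N$ and $0$.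

**Lemma 6.** Under (H), for fixed $R,s,\varepsilon$, a.a.s. there are at least $(b-\varepsilon)a\,rN$ pairwise vertex-disjoint $R$-crossing paths.

**Proof.** We may assume $\varepsilon<b$.

**Step 1: duality.** By Menger's theorem, the maximum number of disjoint $R$-crossing paths is the minimum size of a set $Z\subset\Pi\cap NR^s$ that meets all of them. So we bound $|Z|$ from below for every such $Z$. Put $Y=(\Pi\cap NR^s)\setminus Z$. Let $Y_+$ be the set of vertices of $Y$ joined by a path within $Y$ to a vertex of $Y$ with $\eta\ge dN$ (including such vertices), let $Y_-=Y\setminus Y_+$, and write $O(W)=\bigcup_{w\in W}B(w,\rho)$. No edge joins $Y_+$ and $Y_-$, so $O(Y_+)\cap O(Y_-)=\emptyset$ by (F1). Vertices of $Y_-$ have $\eta<dN$. Vertices of $Y_+$ have $\eta>0$, as otherwise $Y$ would contain a crossing path. Let $N$ be so large that $sN\ge2\rho$ and $aN>2\rho$. Then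
$$K_+=\big(O(Y_+)\cup\{\eta\ge dN+\rho\}\big)\cap NR^s,\qquad K_-=\big(O(Y_-)\cup\{\eta\le-\rho\}\big)\cap NR^s$$
are disjoint compact sets, since $O(Y_+)\subset\{\eta>-\rho\}$ and $O(Y_-)\subset\{\eta<dN+\rho\}$. They contain the top side and the bottom side of $NR^s$, respectively.

**Step 2: a curve between $K_+$ and $K_-$.** We extract a left–right curve that avoids both. Divide $NR^s$ into a grid of equal rectangular cells of diameter less than $\mathrm{dist}(K_+,K_-)$, and let $F$ be the set of closed cells meeting $K_+$. Top-row cells are in $F$. Bottom-row cells meet $K_-$, so by their diameter they do not meet $K_+$ and are not in $F$. Consider the graph formed by the grid edges not on $\partial(NR^s)$ that separate a cell of $F$ from a cell not in $F$. A grid vertex in the interior has even degree, since going once around it the number of changes between $F$ and its complement is even. A vertex on the top or bottom side has degree $0$. A vertex on the left or right side has degree $0$ or $1$, and the number of degree-$1$ vertices on the left side is odd, because going down the left column one passes from $F$ to its complement. Each component has an even number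 of vertices of odd degree. Some component contains an odd number of the degree-$1$ vertices on the left, so it also contains a degree-$1$ vertex on the right. Thus it contains a curve $\gamma$ from the left side to the right side. Each edge of $\gamma$ lies in a cell outside $F$, so it misses $K_+$; it also lies in a cell of $F$, which by its diameter misses $K_-$. So $\gamma$ misses $O(Y)$ and lies in $-\rho<\eta<dN+\rho$.

**Step 3: the curve is paid for by $Z$.** Let $\gamma'$ be a subcurve of $\gamma$ from $\{\xi=\rho\}$ to $\{\xi=aN-\rho\}$ on which $\rho\le\xi\le aN-\rho$. A point of $\Pi$ within $\rho$ of $\gamma'$ has $0\le\xi\le aN$ and $-2\rho<\eta<dN+2\rho$, so it lies in $NR^s$. It is not in $Y$, since $\gamma'$ misses $O(Y)$. So it is in $Z$, and $h(\gamma')\le|Z|$.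

**Step 4: moving the endpoints to fixed points.** Hypothesis (H) is only about fixed $p,q$, while $\gamma'$ depends on $Z$. Fix an integer $q\ge1$ and let $p_j,q_l$ be the points with local coordinates $(0,jd/q)$ and $(a,ld/q)$, $0\le j,l\le q$. The left endpoint of $\gamma'$ is $(\rho,\eta)$ with $-\rho<\eta<dN+\rho$, so it is within $\sqrt2\rho$ of a point $(0,\eta')$ with $0\le\eta'\le dN$. Choose $j$ with $|\eta'-jdN/q|\le dN/q$. Let $I_j$ be the part of $\{0\}\times[0,dN]$ within $dN/q$ of $Np_j$. The segment from $(\rho,\eta)$ to $Np_j$ has both ends in the $\sqrt2\rho$-neighborhood of $I_j$, which is convex, so it lies in it. The discs it hits have centers within $(1+\sqrt2)\rho\le3\rho$ of $I_j$. The number of points of $\Pi$ within $3\rho$ of $I_j$ is Poisson with mean at most $2\cdot3\rho\cdot\frac{2dN}q+9\pi\rho^2=\frac{6drN}q+O(r^2)$. Since $r/N\to0$ and $rN\to\infty$, a.a.s. it is at most $7drN/q$ for each of the finitely many $j$. The right endpoint is treated in the same way. So a.a.s., for all $Z$ simultaneously,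
$$|Z|\ge\min_{j,l}T(Np_j,Nq_l)-\frac{14drN}q\ge\Big(b-\frac\varepsilon2\Big)a\,rN-\frac{14drN}q,$$
by (H) for finitely many pairs and $|p_j-q_l|\ge a$. Choose $q$ with $14d/q\le\varepsilon a/2$. $\square$

## 8. The relative isoperimetric inequality in a square

We use these textbook facts on functions of bounded variation: lower semicontinuity of $|Du|(U)$ under $L^1(U)$-convergence; slicing; approximation of $u\in BV(U)$ by $u_k\in C^\infty(U)\cap W^{1,1}(U)$ with $u_k\to u$ in $L^1(U)$ and $\int_U|\nabla u_k|\to|Du|(U)$; and the planar isoperimetric inequality $P(F;\mathbb R^2)\ge\sqrt{4\pi|F|}$ for $|F|<\infty$.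

**Lemma 7.** Let $U$ be an open square of side $\varsigma$ and $E\subset U$ measurable with $\varsigma^2/3\le|E|\le2\varsigma^2/3$. Then $P(E;U)\ge\varsigma$.

**Proof.** Scale to $U=(0,1)^2$, assume $P(E;U)<\infty$, and let $u=1_E$.

**Step 1: slices.** This step disposes of sets that are cut by almost every vertical, or almost every horizontal, line. Let $E_x$ be the vertical slice over $x$. By slicing, $\int_0^1P(E_x;(0,1))\,dx=|D_2u|(U)\le P(E;U)$. For a.e. $x$ the integrand is an integer (a set of finite perimeter in an interval is a.e. a finite union of intervals, and the perimeter counts their ends in $(0,1)$). It is $0$ only if $E_x$ is null or full. So if a.e. vertical slice is neither null nor full, $P(E;U)\ge1$. The same holds for horizontal slices.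

Otherwise, in each direction a positive measure of slices is null or full. A positive measure of full slices in one direction excludes a positive measure of null slices in the other: on the product of the two parameter sets, which has positive area, $u$ would be $1$ a.e. and $0$ a.e. Thus if the vertical direction has full slices with positive measure, the horizontal one has only full ones up to a null set, hence the vertical one has no null ones up to a null set. So all these slices are of the same type. The complement $U\setminus E$ has the same perimeter in $U$ and satisfies the same area bounds, so we may assume that there are $X,Y\subset(0,1)$ of positive measure such that the vertical slices over $X$ and the horizontal slices over $Y$ are null.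

**Step 2: cutting into four corners at no cost.** The function $f(x)=|E_x|$ is of bounded variation on $(0,1)$: for $\phi\in C^1_c(0,1)$ and cutoffs $\chi_k(y)\uparrow1$ in $C^1_c(0,1)$, $\int u\,\phi'(x)\chi_k(y)=-\int\phi\chi_k\,dD_1u$ is at most $P(E;U)\sup|\phi|$ in absolute value, and $k\to\infty$ gives the same bound for $\int f\phi'$. So $f$ agrees a.e. with a function that is continuous outside a countable set. Choose a density point $x_0\in X$ of $X$ at which this representative is continuous. Since $f=0$ on $X$, its value there is $0$, and $\frac1\tau\int_{x_0-\tau}^{x_0}f\to0$ as $\tau\to0$. Let $\psi_\tau(x)=\min(1,(x_0-x)^+/\tau)$. By the product rule for a BV function and a Lipschitz function,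
$$|D(u\psi_\tau)|(U)\le|Du|(U\cap\{x<x_0\})+\frac1\tau\int_{x_0-\tau}^{x_0}f\,dx.$$
As $\tau\to0$, $u\psi_\tau\to u1_{\{x<x_0\}}$ in $L^1$, and lower semicontinuity gives $P(E\cap\{x<x_0\};U)\le|Du|(U\cap\{x<x_0\})$. Similarly for $x>x_0$. So the two pieces have total perimeter at most $P(E;U)$.

Apply the same argument in the other coordinate to the two pieces. Their horizontal slice functions are of bounded variation and vanish on $Y$, and a density point $y_0\in Y$ of $Y$ can be chosen at which both representatives are continuous. We obtain $E_1,\dots,E_4$ with $E=\bigcup E_i$ up to a null set, $\sum_iP(E_i;U)\le P(E;U)$, and each $E_i$ contained in the closed rectangle spanned by $(x_0,y_0)$ and one corner of $U$. Here $0<x_0,y_0<1$.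

**Step 3: reflecting.** Consider the corner $(0,0)$, so $E_1\subset[0,x_0]\times[0,y_0]$; the other corners are identical. Let $\tilde E_1\subset(-1,1)^2$ be the even reflection of $E_1$ in both axes. Take $u_k\in C^\infty(U)\cap W^{1,1}(U)$ with $u_k\to1_{E_1}$ in $L^1(U)$ and $\int_U|\nabla u_k|\to P(E_1;U)$. On a.e. line orthogonal to a side, $u_k$ is absolutely continuous with integrable derivative up to that side, so its even extension across the side is absolutely continuous on a.e. such line. Doing this first in one coordinate and then in the other, and using the characterization of $W^{1,1}$ by absolute continuity on lines, we see that the reflected function $\tilde u_k$ is in $W^{1,1}((-1,1)^2)$, with $\int|\nabla\tilde u_k|=4\int_U|\nabla u_k|$. By lower semicontinuity $P(\tilde E_1;(-1,1)^2)\le4P(E_1;U)$. Since $\tilde E_1\subset[-x_0,x_0]\times[-y_0,y_0]$ is at positive distance from the boundary of $(-1,1)^2$, the left side equals $P(\tilde E_1;\mathbb R^2)$. As $|\tilde E_1|=4|E_1|$, the planar isoperimetric inequality gives $4P(E_1;U)\ge\sqrt{16\pi|E_1|}$, that is, $P(E_1;U)\ge\sqrt{\pi|E_1|}$.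

Hence $P(E;U)\ge\sum_i\sqrt{\pi|E_i|}\ge\sqrt{\pi|E|}\ge\sqrt{\pi/3}>1$. $\square$

## 9. Boxes, majority components and the tree argument

**Proposition 8.** Assume $\inf r>0$, $r/N\to0$ and (H) with $b>0$. Then for every $\varepsilon>0$, a.a.s. $\mathrm{tw}(G_\Pi)\ge(b-\varepsilon)rN$.

The proof takes this section and the next. Fix $\kappa\in(0,\frac14)$, and put $U=(\kappa,1-\kappa)^2$ and $\varsigma=1-2\kappa$. It suffices to show, for every $\varepsilon\in(0,b\varsigma)$, that a.a.s. $\mathrm{tw}(G)\ge\lfloor(b\varsigma-\varepsilon)rN\rfloor$, where $G=G_\Pi$; then let $\kappa\to0$. Fix such an $\varepsilon$.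

### 9.1 Boxes and their components

**The purpose.** We want each box to "see" one component of $G-S$ whenever $S$ is not too dense near it. For $m\ge1$ let $\delta=\delta_m=\varsigma2^{-m}$ and divide $\overline U$ into $4^m$ closed level-$m$ boxes of side $\delta$. A domino is the union of two boxes sharing a side. Put $k=k_{m,N}=\lceil b\delta rN/2\rceil$.

Apply Lemma 6 with $s=\min(\delta,\kappa)$ and $\varepsilon$ replaced by $b/4$; note $\frac34b\delta rN\ge k$ for large $N$. A.a.s. every box $Q$ has families $\mathcal H_Q$ and $\mathcal V_Q$ of at least $k$ disjoint horizontal, respectively vertical, $Q$-crossing paths, and every domino has a family of at least $k$ disjoint paths crossing it in its long direction (the width $a$ is $\delta$ in all cases). Fix such families by a deterministic rule, say the lexicographically first ones, with points ordered lexicographically. Since $s\le\kappa$, all lie in $[0,N]^2$, so they consist of paths of $G$.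

The drawing of a path in $\mathcal H_Q$ stays in the horizontal strip of $NQ$, so it contains a subcurve crossing $NQ$ from left to right inside $NQ$. Likewise for $\mathcal V_Q$, from top to bottom. A path of a horizontal domino containing $Q$ also contains a left–right crossing of $NQ$ inside $NQ$; similarly for vertical dominoes. So by (F3), in terms of drawings, each $\mathcal H_Q$-path intersects each $\mathcal V_Q$-path, and domino paths intersect the perpendicular paths of both their boxes.

**Definition (good and bad boxes).** Let $Q^*$ be the square concentric with $Q$ of side $5\delta$. For $S\subset V$, the box $Q$ is $S$-good if $|S\cap NQ^*|<k$, and $S$-bad otherwise.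

For instance, with $S=\emptyset$ all boxes are good, and if $S=V$ then, for large $N$, every box is bad on the event that its families exist, since $NQ^*$ then contains at least $k$ vertices.

All families of $Q$ and of dominoes containing $Q$ lie in $NQ^*$, since they reach at most $\delta+s\le2\delta$ beyond $Q$. Each point lies in at most $36$ of the $Q^*$, because a closed interval of length $5\delta$ contains at most $6$ points of a lattice of spacing $\delta$. Hence, if $|S|\le brN$,
$$\#\{S\text{-bad boxes}\}\le\frac{36|S|}k\le\frac{72}\delta.\tag{4}$$
If $Q$ is $S$-good, each of the families just mentioned has at least $k$ disjoint paths and fewer than $k$ vertices of $S$ to meet them, so it contains an $S$-free path. Every $S$-free path of $\mathcal H_Q$ touches every $S$-free path of $\mathcal V_Q$ by (F2), and both kinds exist, so all $S$-free paths in $\mathcal H_Q\cup\mathcal V_Q$ lie in one component of $G-S$, which we call $C_S(Q)$. If $Q,Q'$ are side-adjacent $S$-good boxes, an $S$-free path of their domino intersects $S$-free paths of both, so it lies in $C_S(Q)=C_S(Q')$.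

### 9.2 If every small $S$ leaves a majority component, the treewidth is large

Let $\mathcal F_{m,N}$ be the event that the families of 9.1 exist and that for some $S\subset V$ with $|S|\le(b\varsigma-\varepsilon)rN$ no component $C$ of $G-S$ satisfies $\#\{Q\ S\text{-good}:C_S(Q)=C\}>\frac124^m$. It depends only on finite combinatorial data of $\Pi\cap[0,N]^2$, so it is measurable.

**Claim.** If $P(\mathcal F_{m,N})\to0$ for some $m$, then a.a.s. $\mathrm{tw}(G)\ge K:=\lfloor(b\varsigma-\varepsilon)rN\rfloor$.

**Proof.** A.a.s. the families exist and each $S$ with $|S|\le K$ has a unique component $\mathrm{maj}(S)$ of $G-S$ that is $C_S(Q)$ for more than half of all boxes. For two such sets $S,S'$, two majorities overlap: there is a box $Q$, good for both, with $C_S(Q)=\mathrm{maj}(S)$ and $C_{S'}(Q)=\mathrm{maj}(S')$. An $S$-free path of $\mathcal H_Q$ lies in $\mathrm{maj}(S)$, an $S'$-free path of $\mathcal V_Q$ lies in $\mathrm{maj}(S')$, and these paths touch. So $\mathrm{maj}(S)$ and $\mathrm{maj}(S')$ share a vertex or are joined by an edge.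

Suppose there were a tree decomposition $(\mathcal T,(B_t))$ with all $|B_t|\le K$. We repeat the argument for $K_n$ in Section 1.2, with $\mathrm{maj}(B_t)$ in place of $v_t$. The set $\mathrm{maj}(B_t)$ is connected, nonempty and avoids $B_t$. The nodes whose bags meet it form a subtree, because adjacent vertices share a bag. This subtree avoids $t$, so $\mathcal T$ has more than one node and the subtree lies in one component of $\mathcal T-t$; let $t$ point to its neighbor there. There are more nodes than edges, so some edge $tt'$ has $t$ pointing to $t'$ and $t'$ pointing to $t$. Let $\mathcal T_t\ni t$ and $\mathcal T_{t'}\ni t'$ be the components of $\mathcal T-tt'$. Vertices of $\mathrm{maj}(B_t)$ occur only in bags of $\mathcal T_{t'}$, and vertices of $\mathrm{maj}(B_{t'})$ only in bags of $\mathcal T_t$. So the two sets are disjoint, no bag contains a vertex of each, and they are not joined by an edge. This is a contradiction. So every tree decomposition has a bag of size at least $K+1$, and $\mathrm{tw}(G)\ge K$. $\square$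

## 10. A limiting interface, and its length

It remains to refute the assumption that for every $m$, $\limsup_NP(\mathcal F_{m,N})>0$. Assume it.

### 10.1 A sequence of bad outcomes

**The purpose.** At stage $m$ we pick one outcome in $\mathcal F_{m,N}$ that in addition behaves typically for finitely many test rectangles, their number growing with $m$. Then the rest is deterministic.

Consider the countable family of rectangles
$$R=\{x'+\alpha u'+\eta v':|\alpha|\le t,\ |\eta|\le\theta t\},\qquad R^s=\{x'+\alpha u'+\eta v':|\alpha|\le t,\ |\eta|\le2\theta t\}\quad(s=\theta t),$$
with $x'\in\mathbb Q^2$, $(u',v')$ an orthonormal frame with rational angle, $t,\theta\in\mathbb Q\cap(0,1)$ and $R^s\subset U$. Enumerate it as $R_1,R_2,\dots$, and let $t_j$ be the parameter $t$ of $R_j$. Crossing paths of these rectangles cross in the direction $v'$, and the width $a$ of Lemma 6 is $2t$. Let $\mathcal G_{m,N}$ be the event that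

1. all families of 9.1 at level $m$ exist;
2. for each level-$m$ box $Q$, at most $5\delta rN$ points of $\Pi$ are within $\rho$ of $\partial(NQ)$;
3. for each $j\le m$ there are at least $(b-\frac1m)2t_j\,rN$ disjoint $R_j$-crossing paths.

For fixed $m$, $P(\mathcal G_{m,N})\to1$ as $N\to\infty$. For items 1 and 3 this is Lemma 6. For item 2 the Poisson mean is at most $4\delta N\cdot2\rho+O(r^2)=4\delta rN+O(r^2)$, with $r^2=o(rN)$ and $rN\to\infty$. So we can choose $N_m\to\infty$ and outcomes $\omega_m\in\mathcal F_{m,N_m}\cap\mathcal G_{m,N_m}$. At stage $m$ write $N=N_m$, and let $S=S_m$, $|S|\le(b\varsigma-\varepsilon)rN$, be a set as in the definition of $\mathcal F_{m,N_m}$.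

### 10.2 Two sides of area at least about one third

Let $g$ be the number of $S$-good boxes. By (4), $g\ge4^m-72/\delta_m$, which is positive for large $m$ since $4^m=\varsigma^2/\delta_m^2$. Each component of $G-S$ is $C_S(Q)$ for at most $\frac124^m$ good boxes $Q$; say it "has" these boxes. If some component has at least $g/3$ good boxes, let $A$ be this component. Otherwise add components until the number of good boxes first reaches $g/3$; it is then less than $2g/3$. Let $A$ be their union. Let $B=V\setminus(S\cup A)$. Then $A$ has at least $g/3$ good boxes. In the first case $B$ has at least $g-\frac124^m\ge\frac124^m-72/\delta_m$, in the second at least $g/3$. So both have at least $\frac134^m-72/\delta_m$ good boxes.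

Let $E_m$ be the union of the good boxes $Q$ with $C_S(Q)\subset A$, called $A$-boxes, and $F_m$ the union of those with $C_S(Q)\subset B$, called $B$-boxes. Multiplying counts by $\delta_m^2$,
$$|U\setminus(E_m\cup F_m)|\le72\delta_m,\qquad|E_m|,|F_m|\ge\frac{\varsigma^2}3-72\delta_m.$$
A good neighbor of an $A$-box is an $A$-box, by the last remark of 9.1. So $\partial E_m\cap U$ consists of sides of bad boxes, and $P(E_m;U)\le4\delta_m\cdot72/\delta_m=288$.

By compactness in $BV$ of the square and weak compactness of measures, along a subsequence $E_m\to E$ in $L^1(U)$ and
$$\nu_m:=\frac1{rN}\sum_{x\in S_m}\delta_{x/N}\rightharpoonup\nu\quad\text{on }[0,1]^2$$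
(here $\delta_{x/N}$ is a unit point mass). We have $\nu([0,1]^2)\le b\varsigma-\varepsilon$. Since $E_m$ and $F_m$ overlap only in a null set, $\varsigma^2/3\le|E|\le2\varsigma^2/3$. By lower semicontinuity $P(E;U)\le288<\infty$.

### 10.3 The local inequality

**The purpose.** If a test rectangle has mostly $A$-boxes above and mostly $B$-boxes below its middle line, then $S$ must block almost all of its disjoint crossing paths.

For $R=R_j$ from the family let
$$Z_\pm=\{x'+\alpha u'\pm\eta v':|\alpha|\le\tfrac32t,\ \tfrac14\theta t\le\eta\le\tfrac34\theta t\},$$
assume $Z_\pm\subset U$, and put $\tau=\theta t/4$.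

**Claim.** For all large $m$,
$$\Big(b-\frac1m\Big)2t\le\nu_m(R^s)+\frac8\tau\big(|Z_+\setminus E_m|+|Z_-\setminus F_m|\big).\tag{5}$$

**Proof.** For $m\ge j$ consider the disjoint $R$-crossing paths from item 3. At most $|S\cap NR^s|=rN\nu_m(R^s)$ of them meet $S$. Each of the others lies in $A$ or in $B$. We show that at most $\frac8\tau rN|Z_+\setminus E_m|$ of them lie in $B$. Symmetrically, with $Z_-,F_m$ and the roles of $A,B$ exchanged, at most $\frac8\tau rN|Z_-\setminus F_m|$ lie in $A$. Then (5) follows by counting and dividing by $rN$.

**Step 1: a line meeting few non-$A$-boxes.** For $c\in[\frac38\theta t,\frac58\theta t]$, an interval of length $\tau$, let $\ell_c=\{x'+\alpha u'+cv':|\alpha|\le t+10\delta\}$. For $m$ large all boxes meeting some $\ell_c$ are contained in $Z_+$. Each box meets $\ell_c$ for a set of $c$ of measure at most its diameter $\sqrt2\delta$. The non-$A$-boxes contained in $Z_+$ number at most $|Z_+\setminus E_m|/\delta^2$. Hence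
$$\int\#\{\text{non-}A\text{-boxes meeting }\ell_c\}\,dc\le\sqrt2\,\delta\cdot\frac{|Z_+\setminus E_m|}{\delta^2}.$$
So for a set of $c$ of positive measure, $\ell_c$ meets at most $\sqrt2|Z_+\setminus E_m|/(\delta\tau)$ non-$A$-boxes. Choose such a $c$ for which the line through $\ell_c$ contains no corner of the box grid; this excludes finitely many $c$, and in particular the line is not a grid line. The boxes met by $\ell_c$ then form a chain $Q_1,\dots,Q_q$ in which consecutive boxes share a side, and $Q_1,Q_q$ contain the ends of $\ell_c$ with $\alpha=-t-10\delta$ and $\alpha=t+10\delta$.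

**Step 2: a connected barrier.** Let $\Lambda$ be the union of the following sets:

- for every $A$-box $Q_i$ in the chain, the drawings of all $S$-free paths of $\mathcal H_{Q_i}\cup\mathcal V_{Q_i}$;
- for consecutive $A$-boxes $Q_i,Q_{i+1}$, the drawing of an $S$-free path of their domino;
- for every non-$A$-box $Q_i$ in the chain, the square $NQ_i$.

This is a finite union of curves and squares, and it is path-connected. The part belonging to one $A$-box is connected, since every horizontal $S$-free path in it intersects every vertical one and both kinds exist. Consecutive $A$-boxes are linked by the domino path, which intersects the perpendicular $S$-free paths of both. The part of an $A$-box contains crossings of $NQ_i$ in both directions, so it meets all four sides of $NQ_i$, in particular the side shared with a neighboring non-$A$-square. Consecutive non-$A$-squares share a side.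

**Step 3: every crossing path meets the barrier.** Use local coordinates $(\alpha,\eta)$ divided by $N$. Points of $Q_i^*$ differ from any point of $Q_i$ by at most $3\delta$ in each coordinate of the grid, so $\Lambda$ stays within $3\sqrt2\,\delta\le5\delta$ of $\ell_c$, hence in $0<\eta<\theta t$ for large $m$. The parts belonging to $Q_1$ and $Q_q$ contain points of $NQ_1$ and $NQ_q$, so $\Lambda$ has points with $\alpha\le-t-10\delta+\sqrt2\delta<-t$ and points with $\alpha>t$. The drawing of an $R$-crossing path $p$ stays in $|\alpha|\le t$ and goes from $\eta\ge\theta t$ to $\eta\le-\theta t$. By (F3), applied to a curve in $\Lambda$ and to $p$ reversed, $p$ intersects $\Lambda$.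

**Step 4: counting.** Let $p$ be $S$-free and in $B$. No vertex of $A$ equals or is adjacent to a vertex of $B$, so by (F2) the drawing of $p$ cannot intersect the drawing of a path in $A$. All paths in the first two items of $\Lambda$ lie in $A$. So $p$ meets a square $NQ_i$ with $Q_i$ a non-$A$-box. The drawing of $p$ has extent at least $2\theta tN$ in the direction $v'$, so for large $m$ it is not contained in $NQ_i$. Hence it meets $\partial(NQ_i)$, and $p$ has a vertex within $\rho$ of $\partial(NQ_i)$. By item 2 and disjointness, at most $5\delta rN$ of the paths do this for a given $Q_i$. In total at most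
$$5\delta rN\cdot\frac{\sqrt2\,|Z_+\setminus E_m|}{\delta\tau}\le\frac8\tau\,rN\,|Z_+\setminus E_m|$$
of the paths lie in $B$. $\square$

Since $|Z_-\setminus F_m|\le|Z_-\cap E_m|+72\delta_m$ and $R^s$ is compact, letting $m\to\infty$ along the subsequence in (5) gives
$$2tb\le\nu(R^s)+\frac{32}{\theta t}\big(|Z_+\setminus E|+|Z_-\cap E|\big).\tag{6}$$

### 10.4 Blow-up at the reduced boundary

**The purpose.** At a reduced boundary point the error term in (6) is negligible, which gives a lower bound on the density of $\nu$.

Let $x\in\partial^*E\cap U$ with inner normal $v$, and let $u\perp v$ be a unit vector. By De Giorgi's blow-up theorem, as $t\to0$,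
$$|\{y\in B(x,2t):(y-x)\cdot v>0\}\setminus E|+|\{y\in B(x,2t):(y-x)\cdot v<0\}\cap E|=o(t^2).$$
Fix a rational $\theta\in(0,\frac1{10})$. For small rational $t$ choose $R$ in the family with this $t,\theta$, with $|x'-x|\le\theta t/20$ and with the angle between the frames $(u',v')$ and $(u,v)$ at most $\theta/20$. For small $t$, $R^s$ and $Z_\pm$ lie in $U$. Points $y=x'+\alpha u'+\eta v'$ of $Z_+$ satisfy
$$(y-x)\cdot v\ge0.99\cdot\frac{\theta t}4-\frac{3t}2\cdot\frac\theta{20}-\frac{\theta t}{20}=(0.2475-0.075-0.05)\,\theta t>0$$
and $|y-x|\le\frac{\theta t}{20}+\frac{3t}2+\frac34\theta t<2t$; symmetrically for $Z_-$. So the two areas in (6) are $o(t^2)$. Also $R^s\subset B(x,(1+3\theta)t)$, since $\frac{\theta t}{20}+t\sqrt{1+4\theta^2}\le(1+3\theta)t$. So (6) gives $\nu(B(x,(1+3\theta)t))\ge2tb-o(t)$. Letting $t\to0$ and then $\theta\to0$,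
$$\limsup_{t\to0}\frac{\nu(B(x,t))}{2t}\ge b\qquad\text{for every }x\in\partial^*E\cap U.$$
The standard density theorem (Ambrosio–Fusco–Pallara, *Functions of Bounded Variation and Free Discontinuity Problems*, Thm 2.56) states that if a positive Radon measure has upper $1$-dimensional density at least $b$ at all points of a Borel set $D$, then it is at least $b\,\mathcal H^1$ restricted to $D$, where $\mathcal H^1$ is one-dimensional Hausdorff measure (length). Apply it with $D=\partial^*E\cap U$. By De Giorgi's structure theorem $\mathcal H^1(\partial^*E\cap U)=P(E;U)$, and Lemma 7 applies to $E$. So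
$$b\varsigma-\varepsilon\ge\nu([0,1]^2)\ge b\,\mathcal H^1(\partial^*E\cap U)=b\,P(E;U)\ge b\varsigma,$$
a contradiction. Hence $P(\mathcal F_{m,N})\to0$ for some $m$, and 9.2 proves Proposition 8. $\square$

The argument never used that $N$ runs through all values $\sqrt n$; Proposition 8 also holds along any sequence $N\to\infty$. We need this in Section 12.4.

## 11. Proof of Theorem 1

Fix $r>0$. The limit $\beta=\beta(r)\in[0,r]$ exists by Section 3.3. By Proposition 5, a.a.s. $\mathrm{tw}(G_\Pi)\le(\beta+o(1))N$. If $\beta=0$, the lower bound is trivial. If $\beta>0$, (H) holds with $b=\beta/r$, and Proposition 8 gives $\mathrm{tw}(G_\Pi)\ge(\beta-o(1))N$ a.a.s. By Section 3.2 the same bounds hold for $G(n,r)$, so $\mathrm{tw}(G(n,r))/\sqrt n\to\beta$ in probability.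

If $r>r_c$, the known result of Section 2 gives $\mathrm{tw}(G(n,r))\ge c'\sqrt n$ a.a.s. for some $c'>0$, so $\beta(r)\ge c'>0$. The conjecture holds with $c(r)=\beta(r)$. $\blacksquare$

## 12. Pathwidth, regularity of $\beta$, and growing radius

### 12.1 Theorem 2(a)

Proposition 5 bounds the pathwidth from above, and $\mathrm{tw}\le\mathrm{pw}$ with Theorem 1 bounds it from below; Section 3.2 transfers both. $\square$

### 12.2 Passage times for large $r$

**The purpose.** For large $r$ a curve hits so many discs that the law of large numbers holds uniformly over all coarse shapes of curves, and a union bound works.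

Call a finite set of cells of a square tiling $*$-connected if any two of its cells are linked by a sequence of its cells in which consecutive ones share at least a corner. For example, two cells touching in just one corner form a $*$-connected set.

Fix $\varepsilon,\sigma\in(0,\frac1{10})$, let $|x-y|=L$, and let $\gamma$ be a curve from $x$ to $y$. Tile the plane by closed cells of side $\sigma r$. The set $\mathcal P$ of cells meeting $\gamma$ is $*$-connected, because otherwise $\gamma$ would be covered by two disjoint closed sets, both meeting it. It contains a given cell containing $x$. Let $m=|\mathcal P|$. The union of $\mathcal P$ is connected and contains $x$ and $y$, and each cell has diameter $\sqrt2\sigma r$, so $m\ge L/(\sqrt2\sigma r)$. There are at most $64^m$ $*$-connected sets of $m$ cells containing a given cell: traverse a spanning tree by a walk of $2(m-1)$ steps, with $8$ choices for each.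

Let $W_{\mathcal P}=\{z:\mathrm{dist}(z,\bigcup\mathcal P)\le\frac r2-\sqrt2\sigma r\}$. All its points are within $r/2$ of $\gamma$, since every cell of $\mathcal P$ meets $\gamma$ and has diameter $\sqrt2\sigma r$. So $h(\gamma)\ge|\Pi\cap W_{\mathcal P}|$. Moreover $|W_{\mathcal P}|\ge m\sigma^2r^2$. Also $|W_{\mathcal P}|\ge(1-2\sqrt2\sigma)rL$, since every line orthogonal to $y-x$ between $x$ and $y$ meets $\gamma$, and hence meets $W_{\mathcal P}$ in length at least $r-2\sqrt2\sigma r$. By the Poisson lower tail applied to each possible $\mathcal P$,
$$P\big(T_r(x,y)<(1-\varepsilon)(1-2\sqrt2\sigma)rL\big)\le\sum_{m\ge L/(\sqrt2\sigma r)}64^m\,e^{-\varepsilon^2\sigma^2r^2m/2}.\tag{7}$$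
If $r$ is larger than a constant depending on $\varepsilon,\sigma$, then $64e^{-\varepsilon^2\sigma^2r^2/2}\le\frac12$, and the right side tends to $0$ as $L/r\to\infty$, uniformly in such $r$.

### 12.3 Theorem 2(b)

**The limit of $\beta(r)/r$.** Fix $r$ large and let $L\to\infty$ in (7): $\beta(r)\ge(1-\varepsilon)(1-2\sqrt2\sigma)r$. With $\beta(r)\le r$ this gives $\beta(r)/r\to1$.

**Scaling.** For the other two statements we vary the intensity instead of the radius. Let $\varphi(\lambda)$ be the time constant for radius $r=1$ (discs of radius $\frac12$) and a Poisson process $\Pi_\lambda$ of intensity $\lambda$; write $T^\lambda,h_\lambda$ for the corresponding objects. Dilating the plane by $1/r$ turns $T_r(0,Le_1)$ into a variable with the law of $T^{r^2}(0,(L/r)e_1)$, so $\beta(r)=\varphi(r^2)/r$.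

**Monotonicity.** For $p\in(0,1)$ keep each point of $\Pi_\lambda$ independently with probability $p$; the result is a Poisson process of intensity $p\lambda$. Evaluate an optimal curve for $\Pi_\lambda$ in the thinned process: $\mathbb E\,T^{p\lambda}\le p\,\mathbb E\,T^\lambda$. So $\varphi(p\lambda)\le p\,\varphi(\lambda)$. Hence $\varphi(\lambda)/\lambda$ is nondecreasing, that is, $\beta(r)/r=\varphi(r^2)/r^2$ is nondecreasing.

**Local Lipschitz continuity: the setup.** Since $\beta(r)=\varphi(r^2)/r$, it suffices to show that $\varphi$ is Lipschitz on $[\lambda_1,\lambda_2]$ whenever $r_c^2<\lambda_1<\lambda_2$. By Theorem 1, $\varphi(\lambda_1)=\sqrt{\lambda_1}\,\beta(\sqrt{\lambda_1})>0$. Couple the processes increasingly, $\Pi_{\lambda_1}\subset\Pi_\lambda\subset\Pi_{\lambda'}$ for $\lambda_1\le\lambda<\lambda'\le\lambda_2$, with $\Pi_{\lambda'}\setminus\Pi_\lambda$ independent of $(\Pi_{\lambda_1},\Pi_\lambda)$. An optimal curve for $\lambda$ pays extra for the added points within $\frac12$ of it. So we must bound the area of the $\frac12$-neighborhood of an optimal curve by $O(L)$ on average.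

**Blocking cells.** Let $M\ge1$ be an integer and consider the cells $Mz+[0,M]^2$, $z\in\mathbb Z^2$. Call a cell bad if some curve inside the concentric closed $3M$-square goes from the cell to the boundary of this square and hits no disc of $\Pi_{\lambda_1}$. As in Section 3.3 one may restrict to curves with rational vertices, moving an endpoint on a side along that side, so this is an event. For example, if there is no point of $\Pi_{\lambda_1}$ in the $5M$-square, the cell is bad.

We claim $P(\text{bad})\to0$ as $M\to\infty$. Let $1/\varepsilon'$ be an integer, and put marked points with spacing $\varepsilon'M$ on $\partial[0,M]^2$ and on $\partial[-M,2M]^2$, including the corners. On scale $M$ this is a fixed finite set. Points of the first kind are at distance at least $M$ from points of the second kind. By (2), in the version for intensity $\lambda_1$, with probability tending to $1$ all passage times for $\Pi_{\lambda_1}$ between them are at least $\frac12\varphi(\lambda_1)M$. Also with probability tending to $1$ each boundary piece between consecutive marked points hits at most $2\varepsilon'\lambda_1M$ discs, the mean being $\lambda_1(\varepsilon'M+\frac\pi4)$.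 If the cell $[0,M]^2$ is bad, a subcurve of the curve in question goes from $\partial[0,M]^2$ to $\partial[-M,2M]^2$ and hits nothing. Joining its two ends along the boundaries to marked points yields a passage time of at most $4\varepsilon'\lambda_1M$. This contradicts the lower bound if $\varepsilon'<\varphi(\lambda_1)/(8\lambda_1)$.

The discs that meet the $3M$-square have centers within $\frac12<M$ of it. So badness depends only on points in the interior of the concentric $5M$-square, and bad events are independent for families of cells with indices at pairwise $\ell_\infty$-distance at least $5$. Fix $M$ with $P(\text{bad})\le256^{-50}$. It depends only on $\lambda_1$.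

**Few bad cells on every connected set.** Consider a $*$-connected set $\mathcal P\ni[0,M]^2$ of $m$ cells. Sort the cells by their indices mod $5$ into $25$ classes; some class contains at least $m/25$ of the cells of $\mathcal P$. For a given class containing $l\ge m/25$ cells of $\mathcal P$, the probability that more than half of these are bad is at most $2^l\,256^{-50l/2}\le2^m256^{-m}$. So the probability that for some such $\mathcal P$ of size $m$ some class with at least $m/25$ cells of $\mathcal P$ has more than half of them bad is at most $64^m\cdot25\cdot2^m\cdot256^{-m}=25\cdot2^{-m}$. Let $m^*\ge1$ be the least integer such that this event fails for all sizes $m\ge m^*$. Then $P(m^*>j)\le\sum_{m\ge j}25\cdot2^{-m}=50\cdot2^{-j}$ for $j\ge1$, so $\mathbb E\,m^*\le C'$ with an absolute constant $C'$.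

**Optimal curves meet $O(L)$ cells.** Let $L>3\sqrt2M$, and let $\gamma$ be an optimal curve for $T^\lambda(0,Le_1)$, the first minimizer in an enumeration of the curves with rational intermediate vertices; it is a function of $\Pi_\lambda$. Let $m(\gamma)$ be the number of cells it meets. These form a $*$-connected set containing $[0,M]^2$. Suppose $m(\gamma)\ge m^*$. Then in one class there are at least $m(\gamma)/50$ good (that is, not bad) cells met by $\gamma$. Since $L$ exceeds the diameter of a $3M$-square, $\gamma$ leaves the $3M$-square around each of them. So $\gamma$ contains a curve inside that square from the cell to the boundary of the square, and since the cell is good, it hits there a disc of $\Pi_{\lambda_1}$, with center in the interior of the $5M$-square. For cells in one class the $5M$-squares have disjoint interiors, so these centers are distinct. Hence $T^\lambda(0,Le_1)=h_\lambda(\gamma)\ge m(\gamma)/50$. In all cases $m(\gamma)\le m^*+50\,T^\lambda(0,Le_1)$, and with $\mathbb E\,T^\lambda(0,Le_1)\le\lambda(L+\frac\pi4)$ we get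
$$\mathbb E\,m(\gamma)\le C'+50\,\mathbb E\,T^\lambda(0,Le_1)\le C'+50\lambda_2(L+1).$$

**Conclusion.** The $\frac12$-neighborhood of $\gamma$ is covered by the $3M$-squares around the cells it meets, so its area is at most $9M^2m(\gamma)$. Since $\gamma$ is a function of $\Pi_\lambda$ and the added points are independent of it,
$$\mathbb E\,T^{\lambda'}(0,Le_1)\le\mathbb E\,h_{\lambda'}(\gamma)\le\mathbb E\,T^\lambda(0,Le_1)+(\lambda'-\lambda)\,9M^2\big(C'+50\lambda_2(L+1)\big).$$
Divide by $L$ and let $L\to\infty$. Together with $T^\lambda\le T^{\lambda'}$ from the coupling,
$$\varphi(\lambda)\le\varphi(\lambda')\le\varphi(\lambda)+450M^2\lambda_2(\lambda'-\lambda).$$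
Since $M$ depends only on $\lambda_1$, $\varphi$ is Lipschitz on $[\lambda_1,\lambda_2]$. This proves (b). $\square$

### 12.4 Theorem 2(c)

The statement says that certain probabilities tend to $0$, so it suffices to find, in every subsequence, a further subsequence along which it holds. We may therefore assume $r\to r_0\in(r_c,\infty)$ or $r\to\infty$.

**Case $r\to r_0$.** Let $\varepsilon>0$ be small with $r_0-\varepsilon>r_c$. Eventually $G(n,r_0-\varepsilon)\subset G(n,r)\subset G(n,r_0+\varepsilon)$ on the same points. By Theorem 1, (a) and monotonicity, a.a.s.
$$\beta(r_0-\varepsilon)-o(1)\le\frac{\mathrm{tw}(G(n,r))}{\sqrt n}\le\frac{\mathrm{pw}(G(n,r))}{\sqrt n}\le\beta(r_0+\varepsilon)+o(1).$$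
By (b), $\beta$ is continuous at $r_0$, and $\beta(r_0)>0$. So both quantities are $(1+o(1))\beta(r_0)=(1+o(1))\beta(r)$ a.a.s.

**Case $r\to\infty$, $r=o(\sqrt n)$.** Fix $p\ne q$ and apply (7) to $Np,Nq$, so $L=N|p-q|$ and $L/r\to\infty$. Since $\varepsilon,\sigma$ can be taken as small as we like, (H) holds with $b=1$. Proposition 8 gives $\mathrm{tw}(G_\Pi)\ge(1-o(1))rN$ a.a.s. The straight sweep, which was too expensive for fixed $r$, is now good enough: Lemma 4 gives $\mathrm{pw}(G_\Pi)\le(1+o(1))rN$ a.a.s. Section 3.2 transfers both bounds to $G(n,r)$, and $\beta(r)\sim r$ by (b). So a.a.s. $\mathrm{tw}(G(n,r))$ and $\mathrm{pw}(G(n,r))$ are both $(1+o(1))r\sqrt n=(1+o(1))\beta(r)\sqrt n$. $\blacksquare$
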